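
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}


\title{Dense Urysohn subspaces of countable Hausdorff spaces and the dominating number}

\begin{abstract}
We show in ZFC that every separable Hausdorff space of $\pi$-weight less than the dominating number $\mathfrak d$ has a countable dense subspace whose points are separated by countably many clopen sets; in particular, this subspace is completely Hausdorff. Since $\mathfrak b\le\mathfrak d$, this answers positively the question whether every countable Hausdorff space of $\pi$-weight less than $\mathfrak b$ has a dense completely Hausdorff, or at least a dense Urysohn, subspace. The bound $\mathfrak d$ is optimal: we construct in ZFC a countable Hausdorff space of weight and $\pi$-weight $\mathfrak d$ in which no somewhere dense subspace is Urysohn.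
\end{abstract}


\section{The question and the answer}

\subsection*{Separation on a dense set}
A space $X$ is \emph{Urysohn} if any two distinct points have open neighborhoods with disjoint closures. It is \emph{completely Hausdorff} if for any two distinct points $x,y$ there is a continuous $f:X\to\mathbb R$ with $f(x)\ne f(y)$. Completely Hausdorff spaces are Urysohn: if $f(x)<r<r'<f(y)$, then $f^{-1}((-\infty,r))$ and $f^{-1}((r',\infty))$ have disjoint closures. Both properties are stronger than being Hausdorff, and both pass to subspaces.

A Hausdorff space may fail these properties, but the failure may disappear when points are thrown away. How much can be gained in this way if we insist on keeping a \emph{dense} set of points? The fewer open sets a set must meet in order to be dense, the freer we are to choose it. This freedom is measured by the $\pi$-weight. A \emph{$\pi$-base} of $X$ is a family $\mathcal B$ of nonempty open sets such that every nonempty open set contains a member of $\mathcal B$; a set is dense exactly when it meets every member of $\mathcal B$. The \emph{$\pi$-weight} $\pi w(X)$ is the least cardinality of a $\pi$-base, and the weight $w(X)$ is the least cardinality of a base.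

Some separation is needed to start with. In the cofinite topology on $\omega$, which is $T_1$ and has a countable base, every dense subspace is infinite and again carries the cofinite topology, so it is not even Hausdorff.

\subsection*{Three cardinals}
``Almost all'' means ``all but finitely many''. For $f,g\in\omega^\omega$ write $f\le^* g$ if $f(n)\le g(n)$ for almost all $n$. The bounding number $\mathfrak b$ is the least size of a family that is unbounded, that is, not bounded by a single $g$ in the order $\le^*$. The dominating number $\mathfrak d$ is the least size of a \emph{dominating} family $D$, that is, one such that every $f\in\omega^\omega$ satisfies $f\le^*g$ for some $g\in D$. A family bounded by $g$ does not dominate $g+1$, so dominating families are unbounded and $\mathfrak b\le\mathfrak d$. By diagonalization $\mathfrak d$ is uncountable, and clearly $\mathfrak d\le\mathfrak c=2^{\aleph_0}$. Finally, the pseudo-intersection number $\mathfrak p$ is the least size of a family of subsets of $\omega$ all of whose finite subfamilies have infinite intersection, but for which no infinite set is almost contained in every member.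

According to \cite{source}, every Hausdorff space of $\pi$-weight less than $\mathfrak p$ has a dense completely Hausdorff (hence Urysohn) subspace. The following question is posed there: \emph{is it true in ZFC that every countable Hausdorff space of $\pi$-weight less than $\mathfrak b$ has a dense completely Hausdorff (or Urysohn) subspace?}

Why should a cardinal defined by functions appear? A countable space can be enumerated as $x_0,x_1,\dots$, and a dense subspace can be built in $\omega$ steps, where a function $k\in\omega^\omega$ tells us how many points we consider at each step. A member $B$ of the $\pi$-base objects to those $k$ that grow too slowly to reach $B$. If $k$ had to exceed some bound $g_B$ at \emph{almost all} places, we could cope with fewer than $\mathfrak b$ sets $B$. But $B$ needs to be met only once. It is enough that $k$ exceeds $g_B$ at a \emph{single} place, and such a $k$ exists for fewer than $\mathfrak d$ bounds. One is thus led to guess that the answer is yes and that the right cardinal is $\mathfrak d$. This is correct.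

\subsection*{Results} All results are theorems of ZFC. A family of subsets of $Y$ \emph{separates points} if for any distinct $x,y\in Y$ some member of the family contains exactly one of them.

\begin{theorem}\label{thm:A}
Let $X$ be a separable (for example, countable) Hausdorff space with $\pi w(X)<\mathfrak d$. Then $X$ has a countable dense subspace $Y$ with countably many clopen subsets that separate its points. In particular, $Y$ is completely Hausdorff and has a coarser second countable, zero-dimensional, metrizable topology.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a countable Hausdorff space $X$ with $w(X)=\pi w(X)=\mathfrak d$ such that no somewhere dense subspace of $X$ is Urysohn. In particular, $X$ has no dense Urysohn subspace.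
\end{theorem}

\begin{corollary}\label{cor:threshold}
For an infinite cardinal $\kappa$ the following are equivalent:
\begin{enumerate}
\item every countable Hausdorff space of $\pi$-weight at most $\kappa$ has a dense completely Hausdorff subspace;
\item every countable Hausdorff space of $\pi$-weight at most $\kappa$ has a dense Urysohn subspace;
\item $\kappa<\mathfrak d$.
\end{enumerate}
Since $\mathfrak b\le\mathfrak d$, both versions of the question have a positive answer.
\end{corollary}

\begin{proof}
(3) implies (1) by Theorem~\ref{thm:A}, and (1) implies (2) because completely Hausdorff spaces are Urysohn. If $\kappa\ge\mathfrak d$, then the space of Theorem~\ref{thm:B} shows that (2) fails. If $\pi w(X)<\mathfrak b$, then $\pi w(X)<\mathfrak d$, and Theorem~\ref{thm:A} applies.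
\end{proof}

\section{Below $\mathfrak d$: freezing finitely many points at a time}

\subsection*{Freezing}
We build $Y$ as an increasing union of finite sets. Once two points have been chosen, we must make sure that later choices do not spoil their separation. The device is to confine all later choices to a suitable dense open set.

\begin{lemma}\label{lem:freeze}
Let $F$ be a finite subset of a Hausdorff space $X$. There are pairwise disjoint open sets $W^F_x\ni x$ $(x\in F)$ and a dense open set $O(F)\supseteq F$ such that for every $Y\subseteq O(F)$ and $x\in F$ the set $W^F_x\cap Y$ is clopen in $Y$.
\end{lemma}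

\begin{proof}
The sets $W^F_x$ exist because $X$ is Hausdorff and $F$ is finite. Put
\[
O(F)=\bigcap_{x\in F}\Bigl(W^F_x\cup\bigl(X\setminus\overline{W^F_x}\bigr)\Bigr),
\]
with $O(\emptyset)=X$. For every open $W$ the set $W\cup(X\setminus\overline W)$ is open and dense, so the finite intersection $O(F)$ is open and dense. If $x\ne z$ are in $F$, then $W^F_z$ is a neighborhood of $z$ disjoint from $W^F_x$, so $z\notin\overline{W^F_x}$; hence $F\subseteq O(F)$. If $Y\subseteq O(F)$ and $x\in F$, then $Y$ is covered by the disjoint open sets $W^F_x$ and $X\setminus\overline{W^F_x}$, so $W^F_x\cap Y$ is clopen in $Y$.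
\end{proof}

\subsection*{The case of a countable $\pi$-base}
Suppose that a Hausdorff space $X$ has a $\pi$-base $\{B_n:n\in\omega\}$. Let $F_0=\emptyset$ and $D_0=X$. Given a finite $F_n$ and a dense open $D_n\supseteq F_n$, choose a point $y_n\in B_n\cap D_n$ and put
\[
F_{n+1}=F_n\cup\{y_n\},\qquad D_{n+1}=D_n\cap O(F_{n+1}).
\]
Then $F_{n+1}\subseteq D_{n+1}$, so the construction continues. The set $Y=\bigcup_nF_n$ meets every $B_n$, so it is dense. All points of $Y$ lie in every $O(F_n)$, and Lemma~\ref{lem:freeze} makes $W^{F_n}_x\cap Y$ clopen in $Y$ for $x\in F_n$. If $x\ne y$ are in $Y$, then $x,y\in F_n$ for some $n$, and $W^{F_n}_x$ contains $x$ but not $y$.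

With an uncountable $\pi$-base we cannot simply continue past stage $\omega$: in a countable space the intersection of countably many dense open sets can be empty, as in $\mathbb Q$. All members of the $\pi$-base must be met within $\omega$ steps. So at step $n$ we do not aim at a particular $B_n$. Instead we take \emph{all} points with index at most $k(n)$ that are still allowed, and look for a function $k$ that serves all $B$ at once. The difficulty is that the set of allowed points, and so the bound that $B$ wants $k(n)$ to reach, depends on the earlier values of $k$. We therefore consider all possible choices together, as a tree.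

\subsection*{Proof of Theorem~\ref{thm:A}}
Let $Q\subseteq X$ be countable and dense. If $\mathcal B$ is a $\pi$-base of $X$, then $\{B\cap Q:B\in\mathcal B\}$ is a $\pi$-base of $Q$, and a dense subspace of $Q$ is dense in $X$. So we may replace $X$ by $Q$ and assume that $X$ is countable. If $X$ is finite, then it is discrete and $Y=X$ works. Let $X=\{x_j:j\in\omega\}$ be infinite, and let $\mathcal B$ be a $\pi$-base with $|\mathcal B|<\mathfrak d$. Fix sets $W^F_x$ and $O(F)$ as in Lemma~\ref{lem:freeze} for all finite $F\subseteq X$.

\emph{The tree.} For $s\in\omega^{<\omega}$ we define a finite set $F_s$ and a dense open set $D_s\supseteq F_s$. Let $F_\emptyset=\emptyset$, $D_\emptyset=X$, and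
\[
F_{s^\frown k}=F_s\cup\{x_j:j\le k,\ x_j\in D_s\},\qquad D_{s^\frown k}=D_s\cap O(F_{s^\frown k})\qquad(k\in\omega).
\]
Since $F_s\subseteq D_s$, we have $F_{s^\frown k}\subseteq D_s\cap O(F_{s^\frown k})=D_{s^\frown k}$. For $k\in\omega^\omega$ let $Y_k=\bigcup_nF_{k\restriction n}$.

\emph{Every branch gives separation.} Let $k\in\omega^\omega$. Along the branch the sets $F_{k\restriction n}$ increase and the sets $D_{k\restriction n}\supseteq F_{k\restriction n}$ decrease, so $Y_k\subseteq D_{k\restriction n}\subseteq O(F_{k\restriction n})$ for all $n\ge1$. By Lemma~\ref{lem:freeze}, the countably many sets
\[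
W^F_x\cap Y_k\qquad(F=F_{k\restriction n},\ n\ge1,\ x\in F)
\]
are clopen in $Y_k$. They separate points: given $x\ne y$ in $Y_k$, take $n$ with $x,y\in F=F_{k\restriction n}$; then $W^F_x\cap Y_k$ contains $x$ but not $y$. So $Y_k$ is completely Hausdorff, because characteristic functions of clopen sets are continuous. These sets and their complements generate a coarser topology that is second countable, zero-dimensional, and Hausdorff, hence metrizable by Urysohn's metrization theorem.

\emph{Some branch is dense.} For $B\in\mathcal B$ and $s\in\omega^{<\omega}$ let
\[
h_B(s)=\min\{j:x_j\in B\cap D_s\},
\]
which exists because $D_s$ is dense. If $k(n)\ge h_B(k\restriction n)$ for some $n$, then $x_j\in F_{k\restriction(n+1)}\cap B$ for $j=h_B(k\restriction n)$, so $Y_k$ meets $B$. We turn $h_B$, which is defined on the tree, into a single function by recursion: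
\[
g_B(n)=\max\{h_B(s):s\in\omega^n,\ s(i)\le g_B(i)\text{ for all }i<n\}.
\]
The maximum is taken over a finite nonempty set. Suppose that $Y_k\cap B=\emptyset$. Then $k(n)<h_B(k\restriction n)$ for all $n$. If $k(i)\le g_B(i)$ for all $i<n$, then $k\restriction n$ is one of the sequences $s$ in the definition of $g_B(n)$, so $k(n)<h_B(k\restriction n)\le g_B(n)$. By induction, $k(n)\le g_B(n)$ for all $n$.

Since $|\mathcal B|<\mathfrak d$, the family $\{g_B:B\in\mathcal B\}$ is not dominating. Choose $k$ with $k\not\le^*g_B$ for all $B\in\mathcal B$. Then for each $B$ there is $n$ with $k(n)>g_B(n)$, so $Y_k$ meets $B$. Thus $Y_k$ is dense, and $Y=Y_k$ is as required. \qed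

\medskip
Separability was used to enumerate the points in type $\omega$. The theorem can be applied piece by piece.

\begin{corollary}\label{cor:local}
If every nonempty open subset of a Hausdorff space $X$ contains a nonempty open separable subspace of $\pi$-weight less than $\mathfrak d$, then $X$ has a dense completely Hausdorff subspace.
\end{corollary}

\begin{proof}
Let $\{W_i\}$ be a maximal disjoint family of nonempty open separable subspaces of $\pi$-weight less than $\mathfrak d$. By maximality and the hypothesis, its union is dense. By Theorem~\ref{thm:A} choose a completely Hausdorff $Y_i\subseteq W_i$ dense in $W_i$, and put $Y=\bigcup_iY_i$. Then $Y$ is dense in $X$. Each $Y_i=Y\cap W_i$ is open in $Y$, so $Y$ is the topological sum of the spaces $Y_i$ and is completely Hausdorff.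
\end{proof}

\section{At $\mathfrak d$: a space without dense Urysohn subspaces}

\subsection*{One bad column}
We begin with a small space that is Hausdorff but not Urysohn. The construction for Theorem~\ref{thm:B} iterates it.

\begin{example}\label{ex:toy}
Let $T$ consist of a \emph{column} of points $x_d$ $(d\in\omega)$ and of points $(d,e,n)$ with $d,e,n\in\omega$. The points $(d,e,n)$, $n\in\omega$, form \emph{block $e$ of $x_d$}. Call $U\subseteq T$ open if for every $x_b\in U$
\begin{itemize}
\item $U$ contains almost all of each block of $x_b$, and
\item for almost all $d$, $U$ contains almost all of block $b$ of $x_d$.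
\end{itemize}
This is a topology in which all points $(d,e,n)$ are isolated.

\emph{$T$ is Hausdorff.} If $z$ is isolated, then $\{z\}$ and $T\setminus\{z\}$ are open. For $b\ne b'$ let $m>b,b'$ and let $U$ consist of $x_b$, all blocks of $x_b$, and block $b$ of $x_d$ for all $d\ge m$. Define $U'$ in the same way from $b'$. These sets are open. They are disjoint: the points $x_b$ and $x_{b'}$ are different and neither of them is $x_d$ with $d\ge m$, while for $d\ge m$ the blocks $b$ and $b'$ of $x_d$ are different.

\emph{No two points of the column can be separated by neighborhoods with disjoint closures.} If $U$ is an open neighborhood of $x_b$, then $x_d\in\overline U$ for almost all $d$. Indeed, for almost all $d$ the set $U$ contains almost all of block $b$ of $x_d$, and every neighborhood of $x_d$ does so too. So if $U\ni x_b$ and $U'\ni x_{b'}$ are open, then almost all points $x_d$ are in $\overline U\cap\overline{U'}$; see Figure~\ref{fig:column}.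
\end{example}

\begin{figure}[ht]
\begin{tikzpicture}[>=stealth]
\draw[gray!60] (0,-0.2) -- (0,3.8);
\foreach \y in {0,0.9,1.3,2.2,2.6,3.5} \fill[gray] (0,\y) circle (1.2pt);
\fill (0,0.45) circle (2pt) node[left=3pt] {$x_b$};
\fill (0,1.75) circle (2pt) node[left=3pt] {$x_{b'}$};
\fill (0,3.1) circle (2pt) node[left=3pt] {$x_d$};
\draw (4,0.7) rectangle (7,1.3);
\node at (5.5,1) {block $b$ of $x_d$};
\draw (4,2.2) rectangle (7,2.8);
\node at (5.5,2.5) {block $b'$ of $x_d$};
\draw[->] (0.12,3.08) -- (3.95,2.62);
\draw[->] (0.12,3.02) -- (3.95,1.15);
\draw[->,dashed] (0.12,1.77) -- (3.95,2.38);
\draw[->,dashed] (0.12,0.47) -- (3.95,0.87);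
\end{tikzpicture}
\caption{Two points $x_b,x_{b'}$ of a column and a point $x_d$ high up in it. Solid arrows: every neighborhood of $x_d$ contains almost all of the block. Dashed arrows: every neighborhood of $x_b$ (of $x_{b'}$) contains almost all of the block for almost all $d$, where the exceptional $d$ depend on the neighborhood. Thus $x_d$ is in the closure of any given neighborhoods of $x_b$ and of $x_{b'}$ once $d$ is large, although the two neighborhoods may be disjoint because they use different blocks.}
\label{fig:column}
\end{figure}

The isolated points of $T$ form a dense discrete subspace, so $T$ does not prove Theorem~\ref{thm:B}. We change it in two ways.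

First, the points in the blocks must be as bad as $x_b$. They must lie in columns and have blocks of their own, and so on. This leads to a tree of points of height $\omega$.

Second, we cannot let a block of a point $s$ be a single column of which every neighborhood of $s$ contains almost all. Suppose it were, and let $q$ be a point of this column. If $U\ni s$ and $V\ni q$ are open, then $U$ contains almost all of the column, and so does $\overline V$, as in Example~\ref{ex:toy}. Hence $U$ meets $\overline V$ and therefore $V$, and the space is not Hausdorff. The remedy is to make each block consist of \emph{infinitely many} columns and to require of a neighborhood of $s$ only that it contain almost all points of almost all columns. Then a neighborhood of $s$ can avoid the whole column of $q$. A dense set, on the other hand, will be forced to contain infinitely many points of some column, and this will be enough for the argument of Example~\ref{ex:toy}. Neighborhoods of this kind are described by functions in $\omega^\omega$, and a dominating family of such functions will give a base of size $\mathfrak d$.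

\subsection*{The space}
Call $A\subseteq\omega\times\omega$ \emph{large} if for almost all $u$, for almost all $v$, $(u,v)\in A$. We use three facts.
\begin{itemize}
\item[(L1)] Large sets form a proper filter: supersets and finite intersections of large sets are large, and $\emptyset$ is not large. In particular, any two large sets meet.
\item[(L2)] If the complement of $A$ is not large, then $\{v:(u,v)\in A\}$ is infinite for infinitely many $u$, in particular for some $u$. This is the negation of the definition.
\item[(L3)] For $f\in\omega^\omega$ the set $A_f=\{(u,v):u\ge f(0),\ v\ge f(u+1)\}$ is large, every large set contains some $A_f$, and $f\le f'$ everywhere implies $A_{f'}\subseteq A_f$. To find $f$ for a given large $A$, let $f(0)$ be such that for each $u\ge f(0)$ almost all $v$ satisfy $(u,v)\in A$. For $u\ge f(0)$ let $f(u+1)$ be such that $(u,v)\in A$ for all $v\ge f(u+1)$. The remaining values are arbitrary.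
\end{itemize}

Let $X=(\omega^3)^{<\omega}$, the countable set of finite sequences of triples of natural numbers. The symbol $\emptyset$ also denotes the empty sequence, which is a point of $X$. Write $|x|$ for the length of $x$. For $x\in X$ and $e,u\in\omega$ let
\[
C(x,e,u)=\{x^\frown(e,u,v):v\in\omega\},\qquad B(x,e)=\bigcup_{u\in\omega}C(x,e,u).
\]
We call $B(x,e)$ \emph{block $e$ of $x$} and the sets $C(x,e,u)$ its \emph{columns}. The points of the blocks of $x$ are the \emph{children} of $x$, and $x$ is their \emph{parent}. Every point $p\ne\emptyset$ has the form $p=s^\frown(e,a,b)$ and lies in exactly one column, $C(s,e,a)$; we call $b$ its \emph{height} and the points of its column its \emph{column mates}. For $p\ne\emptyset$ and $n\in\omega$ let $p^{[n]}$ be the point of height $n$ in the column of $p$. A set $U\subseteq X$ is \emph{large in $B(x,e)$} if $\{(u,v):x^\frown(e,u,v)\in U\}$ is large.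

Call $U\subseteq X$ \emph{open} if for every $p\in U$
\begin{itemize}
\item[(T1)] $U$ is large in every block of $p$, and
\item[(T2)] if $p\ne\emptyset$ and $p$ has height $b$, then for almost all $x$ in the column of $p$, $U$ is large in $B(x,b)$.
\end{itemize}
By (L1), unions and finite intersections of open sets are open, and the empty set and $X$ are open. So this is a topology. As in Example~\ref{ex:toy}, block $b$ of $x$ is the place where the neighborhoods of $x$ meet those of its column mate of height $b$.

\subsection*{Basic open sets and the weight}
Condition (T2) does not put column mates of $p$ into $U$, only children of column mates. This leads to the following description of small neighborhoods. Let $G=(A,M)$, where $A$ assigns a large set $A(x,e)$ to every $(x,e)\in X\times\omega$ and $M:X\to\omega$. Write $y\to_Gz$, and call $y$ a \emph{predecessor} of $z$, if $z=x^\frown(e,u,v)$ with $(u,v)\in A(x,e)$, and either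
\begin{enumerate}
\item[(1)] $y=x$, or
\item[(2)] $x\ne\emptyset$, $y=x^{[e]}$, and $x$ has height at least $M(y)$.
\end{enumerate}
In (2), $y$ and $x$ lie in one column and $e$ is the height of $y$. Let $U_G(p)$ be the set of all points that can be reached from $p$ by finite, possibly empty, chains of $\to_G$. We shall use two observations.
\begin{itemize}
\item[(i)] If $y\to_Gz$, then $|z|=|y|+1$. So $p$ is the only point of $U_G(p)$ of length at most $|p|$.
\item[(ii)] If $y\to_Gz=x^\frown(e,u,v)$, then $(u,v)\in A(x,e)$ and $x\to_Gz$. Moreover, $y=x$, or $x\neq\emptyset$ and $y=x^{[e]}$.
\end{itemize}
By (ii), a point has at most two predecessors: its parent and one column mate of the parent.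

\begin{lemma}\label{lem:weight}
The sets $U_G(p)$, for all $G$ and $p$, form a base of $X$, and $w(X)\le\mathfrak d$.
\end{lemma}

\begin{proof}
\emph{$U_G(p)$ is open.} Let $y\in U_G(p)$. For every $e$, by clause (1), $U_G(p)$ contains $y^\frown(e,u,v)$ for all $(u,v)\in A(y,e)$, so (T1) holds at $y$. If $y\ne\emptyset$ has height $b$ and $x$ is in its column with height at least $M(y)$, then by clause (2), $U_G(p)$ contains $x^\frown(b,u,v)$ for all $(u,v)\in A(x,b)$. So (T2) holds at $y$.

\emph{They form a base.} Let $W$ be open. For $x\in X$ and $e\in\omega$ let $A(x,e)=\{(u,v):x^\frown(e,u,v)\in W\}$ if $W$ is large in $B(x,e)$, and $A(x,e)=\omega\times\omega$ otherwise. For $y\in W\setminus\{\emptyset\}$ of height $b$ choose, by (T2), $M(y)$ such that $W$ is large in $B(x,b)$ for all $x$ of height at least $M(y)$ in the column of $y$. Let $M(y)=0$ for all other $y$. Suppose that $y\in W$ and $y\to_Gz=x^\frown(e,u,v)$. Then $W$ is large in $B(x,e)$: by (T1) if $y=x$, and by the choice of $M(y)$ in clause (2). So $A(x,e)$ was chosen in the first way and $z\in W$. Hence $p\in U_G(p)\subseteq W$ for all $p\in W$.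

\emph{The weight.} Shrinking the sets $A(x,e)$ and increasing $M$ makes $U_G(p)$ smaller. By (L3) it suffices to use pairs $G$ with $A(x,e)=A_{f_{x,e}}$, where $f_{x,e}\in\omega^\omega$. Such a pair is coded by a single function, consisting of all the $f_{x,e}$ and $M$, from a countable set to $\omega$. Larger codes give smaller neighborhoods, so we may let the codes range over a family that dominates everywhere. There is such a family of size $\mathfrak d$: take a dominating family of size $\mathfrak d$ and close it under finite modifications. With $p\in X$ this gives a base of size at most $\mathfrak d\cdot\aleph_0=\mathfrak d$.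
\end{proof}

\subsection*{The Hausdorff property}
To separate $p$ from $q$, where $|p|\le|q|$, we impose two restrictions, both met above: the parent of $q$ avoids the column of $q$, and clause (2) is used only for column mates higher than $p$ and $q$. These suffice at all later levels, for the following reason. If two chains, from $p$ and from $q$, meet for the first time at $z$, then just before $z$ they pass through two distinct points of one column. If this is the column of $q$, the restrictions apply directly. Otherwise we go back one more step: a point from which one point of a column is reached by clause (1) also reaches the other one, so the chains could have met earlier.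

\begin{lemma}\label{lem:hausdorff}
$X$ is Hausdorff.
\end{lemma}

\begin{proof}
Let $p\ne q$ and $|p|\le|q|$. Then $q\ne\emptyset$, say $q=s^\frown(e^*,a^*,b^*)$. Choose $m$ larger than the heights of $q$ and (if $p\ne\emptyset$) of $p$. Let $M$ be constant with value $m$, let $A(s,e^*)=\{(u,v):u>a^*\}$, and let $A(x,e)=\omega\times\omega$ for all other $(x,e)$. Put $G=(A,M)$ and write $\to$ for $\to_G$. We claim that $U_G(p)\cap U_G(q)=\emptyset$.

By (ii) and the choice of $A(s,e^*)$,
\begin{equation}\label{eq:nopred}
\text{no point of the column $C(s,e^*,a^*)$ of $q$ has a predecessor.}
\end{equation}
In particular, $q\notin U_G(p)$. By (i), $p\notin U_G(q)$.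

Suppose that the intersection is nonempty, and let $z=x^\frown(e,u,v)$ be an element of minimal length. It is neither $p$ nor $q$, so there are $y\in U_G(p)$ and $y'\in U_G(q)$ with $y\to z$ and $y'\to z$. By (i), $|y|=|y'|=|z|-1$, so $y\ne y'$ by minimality. By (ii), one of $y,y'$ is $x$ and the other is $w=x^{[e]}\ne x$. Since $w\to z$ by clause (2), $x$ has height at least $m$. Thus $y$ and $y'$ are distinct points of one column $C=C(s',e',a)$, and one of them has height at least $m$.

\emph{Case 1: $y'=q$.} Then $C$ is the column of $q$. By \eqref{eq:nopred}, $y$ has no predecessor, and since $y\in U_G(p)$ we get $y=p$. But $p$ and $q$ have heights less than $m$, a contradiction.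

\emph{Case 2: $y'\ne q$.} By (i), $|y|=|y'|>|q|\ge|p|$, so also $y\ne p$. Hence there are $t\in U_G(p)$ and $t'\in U_G(q)$ with $t\to y$ and $t'\to y'$. Both $y$ and $y'$ are in block $e'$ of $s'$, so by (ii) we have $s'\to y$ and $s'\to y'$, and each of $t,t'$ is either $s'$ or, if $s'\ne\emptyset$, the point $s'^{[e']}$. As $|t|=|t'|<|z|$, minimality gives $t\ne t'$, so one of them is $s'$. If $t=s'$, then $s'\to y'$ shows that $y'\in U_G(p)\cap U_G(q)$. If $t'=s'$, then $s'\to y$ shows that $y\in U_G(p)\cap U_G(q)$. Both contradict the minimality of $|z|$.
\end{proof}

\subsection*{Dense sets are not Urysohn}

\begin{lemma}\label{lem:closure}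
If $U$ is open and $p\in U$, $p\ne\emptyset$, then almost all points of the column of $p$ are in $\overline U$.
\end{lemma}

\begin{proof}
Let $b$ be the height of $p$. By (T2), $U$ is large in $B(x,b)$ for almost all $x$ in the column of $p$. If $V$ is an open neighborhood of such an $x$, then $V$ is large in $B(x,b)$ by (T1) applied to $x$. By (L1), $U\cap V\ne\emptyset$.
\end{proof}

\begin{lemma}\label{lem:column}
If $W\ne\emptyset$ is open and $Y\subseteq W$ is dense in $W$, then $Y$ contains infinitely many points of some column.
\end{lemma}

\begin{proof}
Suppose not. By (L2), $X\setminus Y$ is large in every block. If $p\in W\setminus Y$, then $W$ satisfies (T1) and (T2) at $p$, and by (L1) so does $W\setminus Y=W\cap(X\setminus Y)$. Thus $W\setminus Y$ is open. As $Y$ is dense in $W$, it follows that $Y=W$. But for $p\in W$ the set $W$ is large in $B(p,0)$ by (T1), so $W=Y$ contains infinitely many points of some column, a contradiction.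
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemmas~\ref{lem:weight} and~\ref{lem:hausdorff}, $X$ is a countable Hausdorff space with $w(X)\le\mathfrak d$.

Let $Z\subseteq X$ be somewhere dense, and let $W$ be the interior of $\overline Z$. Then $W\ne\emptyset$ and $Y=Z\cap W$ is dense in $W$. Since the Urysohn property is hereditary, it suffices to show that $Y$ is not Urysohn. By Lemma~\ref{lem:column} there is a column $C$ with $Y\cap C$ infinite. Let $p,q$ be distinct points of $Y\cap C$. Any open neighborhoods of $p$ and $q$ in $Y$ contain sets $U\cap Y$ and $V\cap Y$, where $U\ni p$ and $V\ni q$ are open in $X$ and $U,V\subseteq W$. By Lemma~\ref{lem:closure}, almost all points of $C$ are in $\overline U\cap\overline V$; since $Y\cap C$ is infinite, there is $x\in Y\cap\overline U\cap\overline V$. If $O\ni x$ is open in $X$, then $O\cap U$ is a nonempty open subset of $W$, so it meets $Y$. Hence $x$ is in the closure of $U\cap Y$ in $Y$. In the same way, $x$ is in the closure of $V\cap Y$ in $Y$. So $p$ and $q$ have no neighborhoods in $Y$ with disjoint closures, and $Y$ is not Urysohn.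

Finally, if $\pi w(X)<\mathfrak d$, then $X$ would have a dense completely Hausdorff, hence Urysohn, subspace by Theorem~\ref{thm:A}. So $\mathfrak d\le\pi w(X)\le w(X)\le\mathfrak d$.
\end{proof}

\section{All $\pi$-weights from $\mathfrak d$ to $\mathfrak c$}

A countable space has at most $\mathfrak c$ open sets, so its $\pi$-weight is at most $\mathfrak c$. Counterexamples exist for every value that Theorem~\ref{thm:A} does not exclude.

\begin{proposition}
For every cardinal $\kappa$ with $\mathfrak d\le\kappa\le\mathfrak c$ there is a countable Hausdorff space of $\pi$-weight exactly $\kappa$ without a dense Urysohn subspace.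
\end{proposition}

\begin{proof}
Let $E\subseteq\mathbb R$ have cardinality $\kappa$, and let $D\subseteq\{0,1\}^E$ be the set of all restrictions to $E$ of characteristic functions of finite unions of open intervals with rational endpoints. Then $D$ is countable. It is dense in $\{0,1\}^E$, because any prescribed values at finitely many distinct reals are taken by such a function.

We have $\pi w(D)=\kappa$. The standard base of $\{0,1\}^E$ gives $\pi w(D)\le\kappa$. Conversely, let $\mathcal P$ be a family of fewer than $\kappa$ nonempty open subsets of $D$. Each $P\in\mathcal P$ contains the nonempty trace on $D$ of a basic open set of $\{0,1\}^E$; fix one such set, which depends on finitely many coordinates only. Since $\kappa$ is uncountable, fewer than $\kappa$ coordinates are used in this way, so some $r\in E$ is not used for any $P\in\mathcal P$. By density of $D$, every $P\in\mathcal P$ contains a point with value $1$ at $r$. So no $P\in\mathcal P$ is contained in the nonempty open set $\{g\in D:g(r)=0\}$, and $\mathcal P$ is not a $\pi$-base.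

Let $X$ be the space of Theorem~\ref{thm:B}. The topological sum of $X$ and $D$ is countable and Hausdorff. The union of $\pi$-bases of the summands is a $\pi$-base of the sum, so the $\pi$-weight of the sum is at most $\mathfrak d+\kappa=\kappa$; and the members contained in $D$ of a $\pi$-base of the sum form a $\pi$-base of $D$, so it is at least $\kappa$. A dense Urysohn subspace of the sum would meet $X$ in a dense Urysohn subspace of $X$, which does not exist.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Dense Subspaces Satisfying Stronger Separation Axioms},
\url{https://www.dml.cz/bitstream/handle/10338.dmlcz/127622/CzechMathJ_51-2001-1_2.pdf}.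
\end{thebibliography}

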